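\title{Every exponent above the repetition threshold is a critical exponent}

\begin{abstract}
The critical exponent of an infinite word is the supremum of the exponents of its repetitions, and the repetition threshold $\mathrm{RT}(k)$ is the infimum of the critical exponents of infinite words over $k$ letters. We prove that for every $k\ge 2$ and every real $\alpha>\mathrm{RT}(k)$ there is an infinite $\alpha$-power-free word over $k$ letters with critical exponent exactly $\alpha$. This answers a question of Krieger and Shallit positively and shows that the set of critical exponents over $k$ letters is $[\mathrm{RT}(k),\infty]$. The proof is a discrete intermediate value argument that uses only compactness and uniform recurrence. It extends to words avoiding finitely many forbidden factors and yields continuum many words. Binary words with critical exponent below $7/3$ show that the statement fails for two-sided words and that the critical exponent cannot always be attained.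
\end{abstract}

\section{The question and the answer}\label{sec:intro}

All words are finite or right-infinite words over a finite alphabet, except where two-sided words are mentioned explicitly. A \emph{factor} of a word is a finite block of consecutive letters. For a rational number $\beta$, a word $r$ is a \emph{$\beta$-power} if $r=x^nx'$ with $x$ nonempty, $n$ a positive integer, $x'$ a prefix of $x$, and $\beta=n+|x'|/|x|$. For example, $\mathtt{alfalfa}=(\mathtt{alf})^2\mathtt{a}$ is a $7/3$-power. For a real number $\alpha$, a word is \emph{$\alpha$-power-free} if none of its factors is a $\beta$-power with $\beta\ge\alpha$, and $\alpha$-powers are \emph{avoidable} on $k$ letters if there is an infinite $\alpha$-power-free word over a $k$-letter alphabet. The \emph{critical exponent} $c(w)$ of an infinite word $w$ is the supremum of the rationals $\beta$ such that some factor of $w$ is a $\beta$-power; it measures how repetitive $w$ is at its worst. The \emph{repetition threshold} $\mathrm{RT}(k)$ is the infimum of $c(w)$ over all infinite words $w$ over $k$ letters.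

Among any $k+1$ consecutive letters two are equal, at some distance $p\le k$, and the factor that they delimit is a $(1+1/p)$-power; hence $\mathrm{RT}(k)\ge 1+1/k$. On two letters the threshold is easy to name. A binary word without the factors $00$ and $11$ alternates, so every binary word of length $4$ contains a square and $\mathrm{RT}(2)\ge2$. In the other direction, let $\mu$ be the morphism $0\mapsto01$, $1\mapsto10$, and let
\[
\mathbf t=0110\,1001\,1001\,0110\cdots
\]
be the Thue--Morse word, the infinite word having every $\mu^j(0)$ as a prefix; it satisfies $\mu(\mathbf t)=\mathbf t$. It is a textbook fact that $\mathbf t$ is \emph{overlap-free}: none of its factors is a $\beta$-power with $\beta>2$. Thus $c(\mathbf t)=2$, $\mathrm{RT}(2)=2$, and $\mathrm{RT}(k)\le2$ for every $k\ge2$.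

Which real numbers are critical exponents? Krieger and Shallit showed that every real $\alpha>1$ is the critical exponent of an infinite word over some finite alphabet, and Currie and Rampersad showed that every real $\alpha>2$ is the critical exponent of an infinite word over $\{0,1\}$. The following question of Krieger and Shallit, taken here from \cite{source}, asks whether the alphabet can always be chosen as small as avoidability permits.

\begin{quote}
Let $\alpha>1$ be real and $k\ge2$ an integer. If $\alpha$-powers are avoidable on $k$ letters, is there an infinite word over $k$ letters with critical exponent $\alpha$? In particular, is there such a word whenever $\alpha>\mathrm{RT}(k)$?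
\end{quote}

A binary word is a word over $k$ letters, so for $\alpha>2$ the answer is contained in the result of Currie and Rampersad. The remaining range, $\mathrm{RT}(k)\le\alpha\le2$, is the range in which all admissible words are close to the threshold. It is nonempty in an essential way: by the result of Krieger and Shallit, for each $\alpha>1$ we have $\mathrm{RT}(k)\le\alpha$ for all large $k$.

One would guess that the answer is yes. If $\alpha>\mathrm{RT}(k)$, there is a word whose repetitions stay below $\alpha$ by a fixed margin, and it should be possible to spend this margin on inserting, far apart from one another, longer and longer repetitions with exponents approaching $\alpha$. Two things make the guess less safe than it looks. An insertion may create other repetitions that overshoot $\alpha$, and near the threshold the admissible words may be too rigid to allow any insertion. Such rigidity does occur: for two-sided infinite binary words the value $2$ is followed by a gap (Proposition~\ref{prop:twosided}). For right-infinite words the guess is nevertheless correct.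

\begin{theorem}\label{thm:main}
Let $k\ge2$. If $\alpha>\mathrm{RT}(k)$ is real, there is an infinite $\alpha$-power-free word over $k$ letters with critical exponent exactly $\alpha$.
\end{theorem}

\begin{corollary}\label{cor:main}
Let $\alpha>1$ be real and $k\ge2$.
\begin{itemize}
\item[(a)] $\alpha$-powers are avoidable on $k$ letters if and only if there is an infinite $\alpha$-power-free word over $k$ letters with critical exponent exactly $\alpha$. In particular, the question of Krieger and Shallit has a positive answer.
\item[(b)] The set of critical exponents of infinite words over $k$ letters is exactly $[\mathrm{RT}(k),\infty]$.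
\end{itemize}
\end{corollary}

The strict inequality in Theorem~\ref{thm:main} cannot be relaxed: for $k=2$ and $\alpha=\mathrm{RT}(2)=2$ there is no infinite $\alpha$-power-free word at all.

The proof uses neither Dejean's theorem nor the two results quoted above, and it needs no information on the structure of words near the threshold. It starts from an arbitrary uniformly recurrent word $x$ with $c(x)<\alpha$ and prepends letters to it one at a time, following a periodic pattern that locally looks like $x$. Eventually the critical exponent exceeds any given level $\gamma$, and just before this happens the word is still admissible and already contains a repetition of exponent nearly $\gamma$. Section~\ref{sec:example} carries this out by hand for $\mathbf t$ and Section~\ref{sec:crossing} in general. Section~\ref{sec:patching} chains infinitely many such words together. Section~\ref{sec:forbidden} adds finitely many forbidden factors and counts the resulting words, and Section~\ref{sec:limits} shows two directions in which Theorem~\ref{thm:main} cannot be improved.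

\section{Periods, limits and uniform recurrence}\label{sec:prelim}

Fix $k\ge2$ and an alphabet $A$ with $k$ letters. Positions are numbered from $0$. We write $w[j]$ for the letter of $w$ at position $j$ and $w[i..j)$ for the factor $w[i]w[i+1]\cdots w[j-1]$. A \emph{tail} of an infinite word is what remains after deleting a finite prefix, and $\varepsilon$ is the empty word.

A nonempty finite word $r$ has \emph{period} $p$, where $1\le p\le|r|$, if $r[j]=r[j+p]$ whenever both sides are defined. A word $r$ is a $\beta$-power exactly when it has a period $p$ with $|r|/p=\beta$: take for $x$ the prefix of length $p$. A \emph{repetition} in a word $w$ is a pair $(r,p)$ with $r$ a factor of $w$ and $p$ a period of $r$; its \emph{exponent} is $|r|/p$. So $c(w)$ is the supremum of the exponents of the repetitions in $w$. We use repeatedly that a factor $r'$ of $r$ with $|r'|\ge p$ inherits the period $p$.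

It is convenient to work with the closed condition $c(w)\le\gamma$. For real $\gamma\ge1$, a finite or infinite word is \emph{$\gamma$-good} if $|r|\le\gamma p$ for each of its repetitions $(r,p)$, and $X_\gamma$ is the set of infinite $\gamma$-good words over $A$, that is, of those with $c(w)\le\gamma$. Factors and tails of $\gamma$-good words are $\gamma$-good, and $X_\gamma\subseteq X_\delta$ for $\gamma\le\delta$. A $\gamma$-good word may have a repetition of exponent exactly $\gamma$, but it is $\alpha$-power-free for every $\alpha>\gamma$.

Compactness enters in the following form.

\begin{lemma}\label{lem:compact}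
Let $w_1,w_2,\dots$ be words over $A$, each infinite or finite, such that for every $\ell$ only finitely many $w_n$ are shorter than $\ell$. There is an infinite word $w$ each of whose factors is a factor of $w_n$ for infinitely many $n$.
\end{lemma}

\begin{proof}
Choose the letters of $w$ one at a time so that each prefix of $w$ is a prefix of infinitely many $w_n$. If a word $g$ is a prefix of infinitely many $w_n$, then so is $ga$ for some letter $a$, because $A$ is finite.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main} from Theorem~\ref{thm:main}]
(a) The ``if'' direction holds by definition. Conversely, let $w$ be an infinite $\alpha$-power-free word over $A$. Then $\mathrm{RT}(k)\le c(w)\le\alpha$. If $\alpha=\mathrm{RT}(k)$, then $c(w)=\alpha$ and $w$ itself is the required word. If $\alpha>\mathrm{RT}(k)$, Theorem~\ref{thm:main} applies.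

(b) No value below $\mathrm{RT}(k)$ occurs, by definition of the infimum. The values in $(\mathrm{RT}(k),\infty)$ occur by Theorem~\ref{thm:main}, and $\infty$ occurs for a constant word $aaa\cdots$. For the finite value $\mathrm{RT}(k)$ itself, choose infinite words $w_n$ with $c(w_n)<\mathrm{RT}(k)+1/n$ and let $w$ be given by Lemma~\ref{lem:compact}. A repetition in $w$ is a repetition in infinitely many $w_n$, so its exponent is at most $\mathrm{RT}(k)$. Hence $c(w)=\mathrm{RT}(k)$.
\end{proof}

An infinite word $x$ is \emph{uniformly recurrent} if for every factor $s$ of $x$ there is an integer $D(s)$ such that every factor of $x$ of length $D(s)$ contains $s$. Necessarily $D(s)\ge|s|$. The next lemma is the standard theorem on minimal subshifts (see for instance \cite[Ch.~1]{lothaire}); we include a short proof.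

\begin{lemma}\label{lem:ur}
For every infinite word $w_0$ over $A$ there is a uniformly recurrent word $x$ all of whose factors are factors of $w_0$.
\end{lemma}

\begin{proof}
List the nonempty words over $A$ as $s_1,s_2,\dots$. Let $L_0$ be the set of factors of $w_0$. Given $L_{n-1}$, let $L_n$ be the set of words of $L_{n-1}$ that do not contain $s_n$ if this set is infinite, and let $L_n=L_{n-1}$ otherwise. Each $L_n$ is infinite and closed under taking factors, so it contains words of every length $\ell$. The finite nonempty sets $L_n\cap A^\ell$ decrease with $n$, so $L_\infty=\bigcap_nL_n$ also contains a word of every length. By Lemma~\ref{lem:compact} there is an infinite word $x$ with all factors in $L_\infty\subseteq L_0$. Let $s_n$ be a factor of $x$. Then $s_n\in L_n$, so the first alternative did not occur at step $n$, and only finitely many words of $L_{n-1}$ fail to contain $s_n$. If $D$ exceeds their lengths, every factor of $x$ of length $D$ contains $s_n$, since it lies in $L_{n-1}$.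
\end{proof}

\section{Prepending letters to the Thue--Morse word}\label{sec:example}

The method rests on one observation: a letter added on the left lengthens a repetition by at most one.

\begin{lemma}\label{lem:oneletter}
Let $\gamma\ge1$, $y\in X_\gamma$ and $a\in A$. If $(r,p)$ is a repetition in $ay$ with $|r|>\gamma p$, then $r$ is a prefix of $ay$ and $|r|\le\gamma p+1$.
\end{lemma}

\begin{proof}
An occurrence of $r$ that does not start at position $0$ lies in $y$, which is impossible. So $r=ar'$ with $r'$ a prefix of $y$. Since $|r|>p$, we have $|r'|\ge p$; thus $r'$ has period $p$ and $|r'|\le\gamma p$.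
\end{proof}

So if $y\in X_\gamma$ and $ay\notin X_\gamma$ because of a repetition $(ar',p)$, then $y$ begins with the repetition $(r',p)$ of exponent greater than $\gamma-1/p$. This is useful exactly when $p$ is large. Let us see on $\mathbf t$ how $p$ can be made large.

First, $0\mathbf t$, $1\mathbf t$ and $10\mathbf t$ lie in $X_2$. Indeed, $\mu^2(a)$ ends with $a$ for each letter $a$, hence so does $\mu^{2j}(a)$; as $a0$ is a factor of $\mathbf t$, so is $\mu^{2j}(a0)$, which contains $a\,\mu^{2j}(0)$. Thus every prefix of $a\mathbf t$ is a factor of $\mathbf t$. Applying $\mu$, every prefix of $\mu^j(1\mathbf t)=\mu^j(1)\mathbf t$ is a factor of $\mu^j(\mathbf t)=\mathbf t$; the case $j=1$ is $10\mathbf t$.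

Let the target be $\gamma=9/4$. We choose a word $z$ and prepend to $\mathbf t$ the letters of $\cdots zzz$, from right to left; let $x^{(i)}$ be the word obtained after $i$ letters.

\emph{The choice $z=0$.} Here $x^{(1)}=0\mathbf t\in X_2$, and $x^{(2)}=00\mathbf t$ begins with $000$. The level $9/4$ is crossed by a repetition of period $1$, in a jump from $2$ to at least $3$, and the last admissible word has nothing near the target.

\emph{The choice $z=011$.} This is a prefix of $\mathbf t$ after which the prefix $01$ reappears: $\mathbf t=011\,01\,0\cdots$. Here $x^{(1)}=1\mathbf t\in X_2$, and $x^{(2)}=11\mathbf t$ begins with $1101101$, of period $3$ and exponent $7/3>9/4$. The jump is smaller, but the last admissible word still has critical exponent $2$.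

\emph{The choice $z=011010$.} Now the prefix $0110$ reappears: $\mathbf t=011010\,0110\,0\cdots$. The prefix of length $10$ has period $6$, and each prepended letter extends it by one:
\[
\begin{array}{c|l|c|c}
i & \text{prefix of $x^{(i)}$ with period $6$} & \text{exponent} & c(x^{(i)})\\ \hline
0 & \phantom{1010}0110100110 & 10/6 & 2\\
1 & \phantom{101}00110100110 & 11/6 & 2\\
2 & \phantom{10}100110100110 & 12/6 & 2\\
3 & \phantom{1}0100110100110 & 13/6 & 13/6\\
4 & 10100110100110 & 14/6 & \ge 7/3
\end{array}
\]
Only the entry $c(x^{(3)})=13/6$ needs a proof. Put $w=x^{(3)}=010\mathbf t$. By Lemma~\ref{lem:oneletter} with $y=10\mathbf t\in X_2$, a repetition of exponent greater than $2$ in $w$ is a prefix of length $2p+1$ and has exponent $2+1/p$. The periods $p=1,\dots,5$ are excluded by $w[0]\ne w[1]$, $w[1]\ne w[3]$, $w[2]\ne w[5]$, $w[0]\ne w[4]$ and $w[0]\neq w[5]$, and $p=6$ occurs. So the level $9/4$ is crossed between $i=3$ and $i=4$, and the last admissible word contains a repetition of exponent $13/6$, within $1/6$ of the target.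

The last two choices are the cases $j=0,1$ of $z=\mu^j(011)$: the prefix $\mu^j(01101)$ of $\mathbf t$ has period $3\cdot2^j$, and the prefix $\mu^j(01)$ of length $2^{j+1}$ reappears after $z$. The longer the prefix that reappears, the larger the scale up to which $\cdots zzz\mathbf t$ is indistinguishable from $\mathbf t$, and the larger the period of any repetition that can cross the level. For a general word $x$ we cannot tell which repetition crosses first; it need not have period $|z|$. The argument does not need this information, only a lower bound on the period.

\section{The crossing lemma}\label{sec:crossing}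

In this section and the next, $\beta\ge1$ is real, $x\in X_\beta$ is uniformly recurrent, and $L$ is the set of factors of $x$. Every word of $L$ is $\beta$-good. We first construct periodic left extensions of $x$ that look like $x$ through a window of prescribed width.

\begin{lemma}\label{lem:window}
For every integer $M\ge1$ there is a nonempty word $z$ such that, for all $j\ge0$, every factor of $z^jx$ of length at most $M$ belongs to $L$.
\end{lemma}

\begin{proof}
Let $u$ be the prefix of $x$ of length $M$. The factor $x[1..1+D(u))$ contains $u$, so $u$ occurs in $x$ at some position $q\ge1$. Let $z=x[0..q)$; then $zu$ is a prefix of $x$, and $u$ is a prefix of $zu$ because both are prefixes of $x$ and $|u|\le|zu|$.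

The word $z^jx$ begins with $u$ for all $j\ge0$: this holds for $j=0$, and if $z^{j}x$ begins with $u$, then $z^{j+1}x$ begins with $zu$, hence with $u$. Consequently $z^jx$ begins with $zu$ for all $j\ge1$.

Consider the factor of $z^jx$ of length $M$ at position $h$. If $h\ge jq$, it is a factor of $x$. Otherwise write $h=aq+b$ with $0\le a<j$ and $0\le b<q$. The factor is then the factor of length $M$ at position $b$ of $z^{j-a}x$, and since $b+M\le q+M=|zu|$, it lies inside the prefix $zu\in L$. Finally, a shorter factor of $z^jx$ is a prefix of a factor of length $M$.
\end{proof}

The crossing argument produces a word whose first letters we do not control, since we do not choose the moment of crossing. To attach it to a part already built we shall need it to begin with a prescribed word $s\in L$. Uniform recurrence repairs this: $s$ occurs within the first $D(s)$ letters, and deleting the letters before it costs an exponent of at most $D(s)/p$, which is small once the period $p$ is forced to be much larger than $D(s)$.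

\begin{lemma}[crossing]\label{lem:crossing}
Let $\gamma>\beta$, $s\in L$, $\eta>0$, and let $m\ge0$ be an integer. There is a word $y\in X_\gamma$ such that
\begin{itemize}
\item[(i)] $s$ is a prefix of $y$;
\item[(ii)] $y$ has a repetition of exponent greater than $\gamma-\eta$;
\item[(iii)] some tail of $y$ is a tail of $x$;
\item[(iv)] every factor of $y$ of length at most $m$ belongs to $L$.
\end{itemize}
\end{lemma}

Property (iv) is used only in Section~\ref{sec:forbidden}.

\begin{proof}
Put $D=D(s)$. Since $\gamma>\beta\ge1$, we can choose an integer $N$ with
\begin{equation}\label{eq:N}
N\ge\frac{D+1}{\eta}\qquad\text{and}\qquad(\gamma-1)N\ge D+1,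
\end{equation}
and then an integer $M\ge\max(\gamma N,D,m)$. The number $N$ will be a lower bound for the period of the crossing repetition, and $M$ is a window wide enough to contain every violation of period less than $N$. Let $z$ be given by Lemma~\ref{lem:window}. For $i\ge0$ let $x^{(i)}=e_ix$, where $e_i$ is the suffix of length $i$ of the left-infinite word $\cdots zzz$. Each $x^{(i)}$ is a tail of some $z^jx$, so all its factors of length at most $M$ are in $L$, and $x^{(i+1)}=ax^{(i)}$ for a letter $a$.

\emph{The crossing.} We have $x^{(0)}=x\in X_\beta\subseteq X_\gamma$, while $x^{(j|z|)}=z^jx\notin X_\gamma$ for every integer $j>\gamma$, because of the repetition $(z^j,|z|)$. So there is an $i$ with $x^{(i)}\in X_\gamma$ and $x^{(i+1)}\notin X_\gamma$. Let $(r,p)$ be a repetition in $x^{(i+1)}$ with $|r|>\gamma p$. By Lemma~\ref{lem:oneletter}, $r$ is a prefix of $x^{(i+1)}$ and $\gamma p<|r|\le\gamma p+1$.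

\emph{The period is large.} Suppose $p\le N-1$. Then $|r|\le\gamma(N-1)+1\le\gamma N\le M$, so $r\in L$ and $|r|\le\beta p<\gamma p$, a contradiction. Hence $p\ge N$.

\emph{Starting with $s$.} The prefix of $x^{(i)}$ of length $D\le M$ is in $L$, so it contains $s$. Write $x^{(i)}=dy$ with $|d|\le D$ and $s$ a prefix of $y$. As a tail of $x^{(i)}=e_ix$, the word $y$ lies in $X_\gamma$ and satisfies (iii) and (iv). By $p\ge N$ and the second inequality in \eqref{eq:N},
\[
|r|-1-|d|>\gamma p-(D+1)\ge\gamma p-(\gamma-1)p=p .
\]
So deleting the first $1+|d|$ letters of $r$ leaves a prefix $r'$ of $y$ that is longer than $p$ and therefore has period $p$. By the first inequality in \eqref{eq:N}, its exponent satisfies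
\[
\frac{|r'|}{p}>\gamma-\frac{D+1}{p}\ge\gamma-\frac{D+1}{N}\ge\gamma-\eta. \qedhere
\]
\end{proof}

\section{Patching, and the proof of Theorem~\ref{thm:main}}\label{sec:patching}

One application of Lemma~\ref{lem:crossing} gives a word with critical exponent in $(\gamma-\eta,\gamma]$. To reach $\alpha$ exactly we need infinitely many repetitions with exponents tending to $\alpha$ in a single word. By (iii), the word $y$ eventually continues as a tail of $x$. So we can keep a prefix $P$ of $y$ containing the repetition already obtained and replace the rest, a tail of $x$, by another word furnished by the lemma. The danger is a repetition that straddles the seam. The next lemma removes it at the price of a small increase of the level: a straddling repetition of long period hardly notices $P$, and one of short period does not reach beyond a common prefix $s$ of the old and the new continuation.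

\begin{lemma}[patching]\label{lem:patch}
Let $1\le\gamma<\delta$, let $y\in X_\gamma$, let $P$ be a finite word and $s$ a prefix of $y$. If $Ps$ is $\delta$-good and $|s|\ge\gamma|P|/(\delta-\gamma)$, then $Py\in X_\delta$.
\end{lemma}

\begin{proof}
Suppose that $(r,p)$ is a repetition in $Py$ with $|r|>\delta p$, and fix an occurrence of $r$. It does not lie in $y$, since $y$ is $\gamma$-good and $\gamma<\delta$, and it does not lie in $Ps$. So it starts in $P$ and ends after $s$: we have $r=P'r'$ with $P'$ a nonempty suffix of $P$ and $r'$ a prefix of $y$ with $|r'|>|s|$. If $|r'|\ge p$, then $r'$ has period $p$, so $|r'|\le\gamma p$; if $|r'|<p$, the same bound holds because $\gamma\ge1$. Hence $\delta p<|r|\le|P|+\gamma p$, that is, $p<|P|/(\delta-\gamma)$, and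
\[
|s|<|r'|\le\gamma p<\frac{\gamma|P|}{\delta-\gamma},
\]
contrary to the hypothesis on $|s|$.
\end{proof}

The required length of $s$ depends on $|P|$, $\gamma$ and $\delta$ but not on $y$, so $s$ can be chosen before $y$.

\begin{remark}\label{rem:gap}
The gap between $\gamma$ and $\delta$ is needed. Let $\gamma=\delta=2$, $s=\mu^j(1)$, $y=\mu^j(1)\mathbf t\in X_2$, and let $P=a$ be the last letter of $\mu^j(1)$. Then $Ps$ is a factor of $\mu^j(11)$, hence of $\mathbf t$, and is $2$-good. But $Ps$ is a suffix of $\mu^j(011)$, so by Section~\ref{sec:example} the prefix of $Py$ of length $(2^j+1)+5\cdot2^j=6\cdot2^j+1$ has period $3\cdot2^j$, and $Py\notin X_2$. Here $|P|=1$ and $|s|=2^j$ is arbitrarily large.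
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $\alpha>\mathrm{RT}(k)$, there is an infinite word $w_0$ over $A$ with $\beta:=c(w_0)<\alpha$. This is the only use of the hypothesis. Let $x$ be given by Lemma~\ref{lem:ur}; then $x\in X_\beta$. Each patch raises the level, so we divide the room between $\beta$ and $\alpha$ into infinitely many steps: choose reals $\beta<\gamma_1<\gamma_2<\cdots<\alpha$ with $\gamma_n\to\alpha$. We construct infinite words $v_n$ and finite words $P_n$, for $n\ge0$, such that
\begin{itemize}
\item[(1)] $v_n\in X_{\gamma_{n+1}}$, and $v_n=P_nx_n$ with $x_n$ a tail of $x$;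
\item[(2)] $P_{n-1}$ is a proper prefix of $P_n$, for $n\ge1$;
\item[(3)] $P_n$ has a repetition of exponent greater than $\gamma_n-1/n$, for $n\ge1$.
\end{itemize}
Start with $P_0=\varepsilon$ and $v_0=x_0=x\in X_\beta\subseteq X_{\gamma_1}$.

Given $v_n=P_nx_n$, let $s_n$ be a prefix of $x_n$ with
\begin{equation}\label{eq:sn}
|s_n|\ge\frac{\gamma_{n+1}|P_n|}{\gamma_{n+2}-\gamma_{n+1}} .
\end{equation}
Then $s_n\in L$. Lemma~\ref{lem:crossing}, with $\gamma=\gamma_{n+1}$, $s=s_n$, $\eta=1/(n+1)$ and $m=0$, gives a word $y_{n+1}\in X_{\gamma_{n+1}}$ that begins with $s_n$, has a repetition of exponent greater than $\gamma_{n+1}-1/(n+1)$, and has a tail that is a tail of $x$. Put $v_{n+1}=P_ny_{n+1}$. The word $P_ns_n$ is a prefix of $v_n$, so it is $\gamma_{n+1}$-good and hence $\gamma_{n+2}$-good. By \eqref{eq:sn} and Lemma~\ref{lem:patch}, with $\gamma=\gamma_{n+1}$ and $\delta=\gamma_{n+2}$, we get $v_{n+1}\in X_{\gamma_{n+2}}$. Let $P_{n+1}$ be a prefix of $v_{n+1}$ that is longer than $P_n$, contains the new repetition, and is followed in $v_{n+1}$ by a tail of $x$. Every sufficiently long prefix has these properties, because a tail of a tail of $x$ is a tail of $x$. Then (1)--(3) hold for $n+1$.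

By (2) there is an infinite word $v$ having all $P_n$ as prefixes. A repetition in $v$ lies in some $P_n$, so by (1) its exponent is at most $\gamma_{n+1}<\alpha$. Thus $v$ is $\alpha$-power-free and $c(v)\le\alpha$. By (3), $c(v)\ge\gamma_n-1/n$ for all $n\ge1$, so $c(v)=\alpha$.
\end{proof}

\section{Forbidden factors and the number of words}\label{sec:forbidden}

The construction never leaves the language $L$ on a bounded scale, and it has freedom at every step. Both facts can be turned into statements. For a set $F$ of finite words over $A$, say that a word \emph{avoids} $F$ if none of its factors is in $F$, and let $\mathrm{RT}_F(k)$ be the infimum of $c(w)$ over the infinite words $w$ over $A$ that avoid $F$, with $\mathrm{RT}_F(k)=\infty$ if there are none. For $F=\emptyset$ this is $\mathrm{RT}(k)$.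

\begin{theorem}\label{thm:forbidden}
Let $F$ be finite and $\mathrm{RT}_F(k)<\alpha<\infty$. There are continuum many infinite words over $A$ that avoid $F$, are $\alpha$-power-free, and have critical exponent exactly $\alpha$. In each of them, repetitions with exponents tending to $\alpha$ occur with periods tending to infinity. If $\mathrm{RT}_F(k)<\infty$, then the infimum $\mathrm{RT}_F(k)$ is a minimum. Hence the finite critical exponents of infinite words avoiding $F$ form exactly the set $[\mathrm{RT}_F(k),\infty)$.
\end{theorem}

\begin{proof}
We run the construction of Section~\ref{sec:patching} with additional requirements.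

\emph{Avoiding $F$.} Since $F$ is finite, there is an integer $m\ge0$ bounding the lengths of its words. Choose $w_0$ avoiding $F$ with $\beta:=c(w_0)<\alpha$. Then $L\cap F=\emptyset$, and $v_0=x$ avoids $F$. At step $n$ require $|s_n|\ge m$ in addition to \eqref{eq:sn}, and apply Lemma~\ref{lem:crossing} with this $m$. By (iv), a factor of $y_{n+1}$ belonging to $F$ would belong to $L$; so $y_{n+1}$ avoids $F$. An occurrence of length at most $m$ in $v_{n+1}=P_ny_{n+1}$ either starts in $y_{n+1}$, or starts in $P_n$ and then ends in $P_ns_n$, a prefix of $v_n$. By induction every $v_n$ avoids $F$, and so does $v$, since each of its factors lies in some $P_n$.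

\emph{Continuum many.} We show that at each step there are two different candidates for $y_{n+1}$; they are told apart by their critical exponents. Write $\gamma=\gamma_{n+1}$ and $\eta=1/(n+1)$, and choose $\gamma'$ with $\max(\beta,\gamma-\eta/2)<\gamma'<\gamma$. Lemma~\ref{lem:crossing} with parameters $\gamma'$, $s_n$, $\eta/2$, $m$ gives $y'\in X_{\gamma'}\subseteq X_\gamma$ with a repetition of exponent greater than $\gamma'-\eta/2>\gamma-\eta$. With parameters $\gamma$, $s_n$, $\gamma-\gamma'$, $m$ it gives $y\in X_\gamma$ with a repetition of exponent greater than $\gamma'>\gamma-\eta$. Either word may serve as $y_{n+1}$, and $y\ne y'$ because $y\notin X_{\gamma'}$. For both options choose $P_{n+1}$ long enough to include the first position at which $P_ny$ and $P_ny'$ differ. Two different infinite sequences of choices, which first differ at step $n$, then yield limits that differ at this position. This gives $2^{\aleph_0}$ words, and there are no more than $2^{\aleph_0}$ infinite words over $A$.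

\emph{Periods.} Let $v$ be $\alpha$-power-free with $c(v)=\alpha$. There are repetitions $(r_n,p_n)$ in $v$ with exponents tending to $\alpha$, and all these exponents are less than $\alpha$. For each $B$, the rationals $\ell/p\in[1,\alpha)$ with $p\le B$ form a finite set, whose maximum is less than $\alpha$; so $p_n\le B$ for only finitely many $n$. Hence $p_n\to\infty$.

\emph{Minimum.} If $\mathrm{RT}_F(k)<\infty$, take words $w_n$ avoiding $F$ with $c(w_n)<\mathrm{RT}_F(k)+1/n$ and the word $w$ of Lemma~\ref{lem:compact}. Each factor of $w$ is a factor of infinitely many $w_n$, so $w$ avoids $F$ and $c(w)\le\mathrm{RT}_F(k)$.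

The last sentence of the theorem follows. If $\mathrm{RT}_F(k)<\infty$, smaller values do not occur, the value $\mathrm{RT}_F(k)$ occurs, and larger finite values occur by the first part. If $\mathrm{RT}_F(k)=\infty$, both sets are empty.
\end{proof}

\begin{remark}
Finiteness of $F$ is needed. Let $k=2$ and let $F$ be the set of binary words that are not factors of $\mathbf t$. Every infinite word avoiding $F$ is overlap-free and contains a square, so $2$ is the only critical exponent that occurs.
\end{remark}

\section{Binary words with critical exponent below $7/3$}\label{sec:limits}

Binary words of critical exponent slightly above $2$ are rigid enough to test how far Theorem~\ref{thm:main} can be pushed. The tool is a structure theorem of Karhum\"aki and Shallit.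

\begin{theorem}[\cite{ks}]\label{thm:ks}
Every finite $7/3$-power-free binary word has the form $u\mu(y)v$ with $u,v\in\{\varepsilon,0,1,00,11\}$ and $y$ a $7/3$-power-free word.
\end{theorem}

\subsection*{Two-sided words}

A two-sided infinite word has letters indexed by all integers; its factors and its critical exponent are defined as before. The two-sided analogue of Theorem~\ref{thm:main} is false.

\begin{proposition}\label{prop:twosided}
No two-sided infinite binary word has critical exponent in $(2,7/3)$.
\end{proposition}

\begin{proof}
Such a word $\mathbf w$ would be $7/3$-power-free. We show that every nonempty factor $f$ of $\mathbf w$ is a factor of $\mathbf t$; then $c(\mathbf w)\le2$, a contradiction. Choose $j\ge0$ with $2^j\ge|f|$ and a factor $g=g_1fg_2$ of $\mathbf w$ with $|g_1|=|g_2|=2^{j+1}$. Applying Theorem~\ref{thm:ks} to $g$, then to the resulting word $y$, and so on, $j$ times in all, we get $g=U\mu^j(y)V$ with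
\[
U=u_1\mu(u_2)\cdots\mu^{j-1}(u_j),\qquad V=\mu^{j-1}(v_j)\cdots\mu(v_2)v_1,
\]
and $|u_i|,|v_i|\le2$. Hence $|U|,|V|\le2(1+2+\dots+2^{j-1})<2^{j+1}$, and the displayed occurrence of $f$ lies inside $\mu^j(y)$. This word is a concatenation of words $\mu^j(a)$, each of length $2^j\ge|f|$, so $f$ meets at most two of them and is a factor of $\mu^j(ab)$ for some letters $a,b$. Each of $00,01,10,11$ is a factor of $\mathbf t=01101001\cdots$, so $\mu^j(ab)$ is a factor of $\mu^j(\mathbf t)=\mathbf t$.
\end{proof}

\begin{remark}
The step that has no two-sided counterpart is Lemma~\ref{lem:patch}, whose bound on $|s|$ requires the part $P$ to the left of the seam to be finite. The proof of Proposition~\ref{prop:twosided} also says something about right-infinite words. Taking $j$ with $|f|\le2^j<2|f|$, we see that in an infinite $7/3$-power-free binary word a factor $f$ occurring at a position at least $4|f|$ is a factor of $\mathbf t$. So a repetition $(r,p)$ of exponent greater than $2$ can occur only at positions less than $4|r|$. For $k=2$ and $2<\alpha<7/3$, every word with critical exponent $\alpha$ therefore has a factor that occurs only finitely often; in particular it is not uniformly recurrent.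
\end{remark}

\subsection*{Attainment}

The words of Theorem~\ref{thm:main} approach their critical exponent without reaching it, as any word must when $\alpha$ is irrational. For rational $\alpha$ one may ask instead for a word with critical exponent $\alpha$ that contains an $\alpha$-power. This is sometimes possible: $\mathbf t$ does it for $\alpha=2$, and $010\mathbf t$ for $\alpha=13/6$ by Section~\ref{sec:example}. It is not always possible. We need the infinite form of Theorem~\ref{thm:ks}.

\begin{lemma}\label{lem:ksinf}
Every infinite $7/3$-power-free binary word has the form $w=u\mu(w')$ with $u\in\{\varepsilon,0,1,00,11\}$ and $w'$ an infinite $7/3$-power-free word.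
\end{lemma}

\begin{proof}
Write each prefix of $w$ as $u\mu(y)v$ by Theorem~\ref{thm:ks}. Some $u$ occurs for infinitely many prefixes. For these, the words $\mu(y)$ are prefixes of the tail of $w$ following $u$, of unbounded length. Since $\mu$ is injective on letters and doubles lengths, the words $y$ are prefixes of one another and define an infinite word $w'$ with $w=u\mu(w')$. Every prefix of $w'$ is a prefix of some $y$, so $w'$ is $7/3$-power-free.
\end{proof}

\begin{proposition}\label{prop:attain}
There are infinite binary words with critical exponent $11/5$, but none of them contains an $11/5$-power. So in Theorem~\ref{thm:main} one cannot in general require instead that the critical exponent be attained, even for rational $\alpha$.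
\end{proposition}

The idea is descent on the period. An even period can be halved by undoing $\mu$; an odd period clashes with the parity that $\mu$ imposes on the occurrences of $00$ and $11$.

\begin{proof}
Existence follows from Theorem~\ref{thm:main}, since $11/5>2=\mathrm{RT}(2)$. A repetition of exponent $11/5$ has length $11m$ and period $p=5m$ for some integer $m\ge1$, because $11$ and $5$ are coprime. Suppose that some binary word $w\in X_{11/5}$ has a factor $r=w[i..i+11m)$ with period $p=5m$, and choose the pair $(w,r)$ with $m$ minimal. As $11/5<7/3$, Lemma~\ref{lem:ksinf} gives $w=u\mu(w')$ with $|u|\le2$. Moreover $w'\in X_{11/5}$: a repetition $(r_0,p_0)$ in $w'$ gives the repetition $(\mu(r_0),2p_0)$ in $w$, with the same exponent. Call the pairs of positions $\{|u|+2h,\,|u|+2h+1\}$, $h\ge0$, \emph{blocks}. The two letters in a block differ, and the first is $w'[h]$. In particular,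
\begin{equation}\label{eq:parity}
\text{if } j\ge|u| \text{ and } w[j]=w[j+1], \text{ then } j-|u| \text{ is odd.}
\end{equation}
We also note that $w$ has no alternating factor of length $5$, since $01010$ and $10101$ have period $2$ and exponent $5/2>11/5$.

\emph{Case $m$ odd.} Then $p$ is odd. Let $i'=\max(i,|u|)\le i+2$. Suppose $w[j]=w[j+1]$ with $i'\le j$ and $j+1<i+6m$. Then $j+1+p<i+11m$, so periodicity gives $w[j+p]=w[j]=w[j+1]=w[j+p+1]$. By \eqref{eq:parity}, both $j-|u|$ and $j+p-|u|$ are odd, which is impossible for odd $p$. Hence $w[i'..i+6m)$ is alternating, and its length $6m-(i'-i)$ is at most $4$. Since $i'-i\le2$, this forces $m=1$ and $i'-i=2$; then $i'=|u|=i+2$, so $i=0$ and $|u|=2$. Now $u\in\{00,11\}$ gives $w[0]=w[1]$. Write $w[2..6)=abab$ with $a\ne b$. The period $5$ gives $w[0]=w[5]=b$, so $w[1]=b$ and $w[1..6)=babab$ is an alternating factor of length $5$, a contradiction.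

\emph{Case $m$ even.} Then $p$ and $11m$ are even. Since $i\ge0$ and $|u|\le2$, there are three possibilities.

Suppose $i=0$ and $|u|=2$. Then $w[p]=w[0]=w[1]=w[p+1]$, while $p\ge|u|$ and $p-|u|$ is even. This contradicts \eqref{eq:parity}.

Suppose $i\ge|u|-1$ and $i-|u|$ is odd. Let $\ell=i+11m-1$ be the last position of $r$. Then $\ell-|u|$ and $\ell-p-|u|$ are even, and $\ell-p=i+6m-1\ge|u|$, so $\ell$ and $\ell-p$ are first positions of blocks. Both are positions of $r$, so $w[\ell]=w[\ell-p]$, and the complementary letters $w[\ell+1]$ and $w[\ell+1-p]$ agree too. Thus $w[i..i+11m+1)$ has period $5m$ and length $11m+1>\frac{11}{5}\cdot5m$, contradicting $w\in X_{11/5}$.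

Suppose $i\ge|u|$ and $i-|u|$ is even. Then $r$ is a union of blocks, so $r=\mu(r_0)$ with $r_0$ a factor of $w'$ of length $11m/2$. Since $r_0[h]=r[2h]$, we have $r_0[h]=r[2h]=r[2h+p]=r_0[h+p/2]$ whenever $h+p/2<|r_0|$. So $r_0$ has period $5m/2$, and the pair $(w',r_0)$ contradicts the minimality of $m$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{For Each $\alpha>2$ There Is An Infinite Binary Word With Critical Exponent $\alpha$},
\texttt{http://winnspace.uwinnipeg.ca/\allowbreak bitstream/\allowbreak handle/\allowbreak 10680/\allowbreak 1343/\allowbreak For\%20each\%20a\%20\%202\allowbreak\%20there\%20is\%20an\allowbreak\%20Infinite\%20Binary\allowbreak\%20Word\%20with\allowbreak\%20Critical\%20Exponent\allowbreak\%20a.pdf\allowbreak?sequence=1\allowbreak\&isAllowed=y}.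

\bibitem{ks}
Karhum\"aki and Shallit,
\emph{Polynomial versus exponential growth in repetition-free binary words},
J. Combin. Theory Ser. A 105 (2004).

\bibitem{lothaire}
Lothaire,
\emph{Algebraic Combinatorics on Words}.

\end{thebibliography}
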